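# Averaging hides entropy: a variational principle that fails for Markov operators

## 1. The guess: equality, as for continuous maps

For a continuous self-map of a compact metric space, the classical variational principle says that the topological entropy is the supremum of the entropies of the invariant measures. Replace the map by a Markov operator: a point no longer moves to a definite point but to a random one. Both entropies have natural analogues, and the first guess is that the same equality holds. In this talk we test the guess on easy cases, where it passes, and then we find an operator for which it fails. After that we ask how badly it can fail.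

The question is posed in "Entropy in Dynamical Systems", https://www.usb.ac.ir/FileStaff/4982_2019-2-20-16-36-43.pdf.

Throughout, $X$ is a nonempty compact Hausdorff space, $\mathbb N_0=\{0,1,2,\dots\}$, and $\sigma$ is the shift on sequences, $(\sigma z)_i=z_{i+1}$.

**Definition (Markov operator).** A Markov operator on $C(X)$ is a linear $\mathbf T:C(X)\to C(X)$ with $f\ge0\Rightarrow\mathbf Tf\ge0$ and $\mathbf T1=1$. A regular Borel probability measure $\mu$ on $X$ is invariant if $\int\mathbf Tf\,d\mu=\int f\,d\mu$ for all $f\in C(X)$.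

If $S:X\to X$ is continuous, then $\mathbf Tf=f\circ S$ is a Markov operator, and its invariant measures are those of $S$. If $X$ is finite, a Markov operator is a stochastic matrix, $\mathbf Tf(x)=\sum_yP(x,y)f(y)$. From $-\|f\|\le f\le\|f\|$ we get $\|\mathbf Tf\|\le\|f\|$ in sup norm. Likewise $\mathbf T$ maps functions with values in $[0,1]$ to functions with values in $[0,1]$.

Let $P(X)$ be the set of regular Borel probability measures with the weak* topology, a compact convex set. The dual map $\mathbf T^*:P(X)\to P(X)$, $\int g\,d\mathbf T^*\nu=\int\mathbf Tg\,d\nu$, is continuous and affine, and $\mu$ is invariant exactly when $\mathbf T^*\mu=\mu$. By the Markov–Kakutani theorem an invariant measure always exists.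

For a finite family $\mathcal F\subset C(X)$ put $\mathcal F^n=\mathcal F\cup\mathbf T\mathcal F\cup\dots\cup\mathbf T^{n-1}\mathcal F$.

**Definition (topological operator entropy).** Let $d_{\mathcal F}(x,y)=\max_{f\in\mathcal F}|f(x)-f(y)|$, and let $s(d,\varepsilon)$ be the maximal cardinality of an $\varepsilon$-separated set for the pseudometric $d$. Put
$$\mathbf h(\mathbf T,\mathcal F)=\lim_{\varepsilon\to0}\limsup_{n\to\infty}\tfrac1n\log s(d_{\mathcal F^n},\varepsilon),\qquad \mathbf h(\mathbf T)=\sup_{\mathcal F}\mathbf h(\mathbf T,\mathcal F).$$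

It does not matter whether "separated" means distance $\ge\varepsilon$ or $>\varepsilon$; all arguments below work for both conventions. Let $r(d,\varepsilon)$ be the least number of sets of $d$-diameter $<\varepsilon$ that cover $X$. For $d=d_{\mathcal F}$ it is finite, by compactness. Then
$$s(d,\varepsilon)\le r(d,\varepsilon),\qquad r(d,3\varepsilon)\le s(d,\varepsilon). \tag{1}$$
For the first inequality, a set of diameter $<\varepsilon$ contains at most one point of an $\varepsilon$-separated set. For the second, the balls $\{d\le\varepsilon\}$ around the points of a maximal $\varepsilon$-separated set cover $X$, and they have diameter $\le2\varepsilon<3\varepsilon$.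

For the measure-theoretic entropy we use the Shannon entropy $H(\alpha)=-\sum_{A\in\alpha}P(A)\log P(A)$ of a finite partition (with $0\log0=0$) and its usual properties: $H(\alpha)\le\log\#\alpha$; $H(\alpha\vee\beta)=H(\alpha)+H(\beta|\alpha)$ with $H(\beta|\alpha)=\sum_AP(A)H_{P(\cdot|A)}(\beta)$; and subadditivity of $H(\cdot)$ and $H(\cdot|\alpha)$ under joins. We write $\mathbf H(s)=-s\log s-(1-s)\log(1-s)$.

**Definition (measure-theoretic operator entropy).** Let $\mathcal F$ be a finite family of continuous functions $X\to[0,1]$, and let $\mathcal A_{\mathcal F}$ be the partition of $X\times[0,1]$ generated by the sets $\{(x,t):t\le f(x)\}$, $f\in\mathcal F$. With $\lambda$ Lebesgue measure on $[0,1]$, put $H_\mu(\mathcal F)=H_{\mu\times\lambda}(\mathcal A_{\mathcal F})$ and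
$$h_\mu(\mathbf T,\mathcal F)=\limsup_{n\to\infty}\tfrac1nH_\mu(\mathcal F^n),\qquad h_\mu(\mathbf T)=\sup_{\mathcal F}h_\mu(\mathbf T,\mathcal F),$$
the supremum over all finite families of continuous functions $X\to[0,1]$.

As an example, let $X=\{p,p'\}$, $\mu(p)=\mu(p')=\frac12$, $f(p)=\frac13$, $f(p')=\frac23$. The set $\{t\le f(x)\}$ has $\mu\times\lambda$-measure $\frac12\cdot\frac13+\frac12\cdot\frac23=\frac12$, so $H_\mu(\{f\})=\log2$. A single function always gives $H_\mu(\{f\})=\mathbf H(\int f\,d\mu)$.

If every $f\in\mathcal F$ takes only the values $0$ and $1$ on a set of full $\mu$-measure, the interval direction plays no role. Over that set, $\{t\le f(x)\}$ equals $\{f=1\}\times[0,1]$ up to a subset of $X\times\{0\}$, so modulo null sets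
$$\mathcal A_{\mathcal F}=\{\text{partition of }X\text{ according to the vector }(f(x))_{f\in\mathcal F}\}\times[0,1]. \tag{2}$$

For general functions we have a lower bound by horizontal slices, which is used twice later.

**Lemma 1 (slices).** For $t\in[0,1]$ let $\gamma_t(\mathcal F)$ be the partition of $X$ generated by the sets $\{f\ge t\}$, $f\in\mathcal F$. Then
$$H_\mu(\mathcal F)\ge\int_0^1H_\mu(\gamma_t(\mathcal F))\,dt. \tag{3}$$

*Proof.* An atom $A$ of $\mathcal A_{\mathcal F}$ has the form $\{t\le f(x)\text{ for }f\in\mathcal S,\ t>f(x)\text{ for }f\notin\mathcal S\}$ with $\mathcal S\subset\mathcal F$. It is a product-measurable set, being a preimage of a Borel set under $(x,t)\mapsto((f(x))_f,t)$. Its section $A_t$ is empty or an atom of $\gamma_t(\mathcal F)$, and every atom of $\gamma_t(\mathcal F)$ arises from exactly one $A$. Let $\varphi(s)=-s\log s$, $\varphi(0)=0$, which is concave. By Fubini and Jensen,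
$$H_\mu(\mathcal F)=\sum_A\varphi\Big(\int_0^1\mu(A_t)\,dt\Big)\ge\sum_A\int_0^1\varphi(\mu(A_t))\,dt=\int_0^1H_\mu(\gamma_t(\mathcal F))\,dt.\qquad\square$$

In the two-point example, $\gamma_t$ separates $p$ from $p'$ only for $\frac13<t\le\frac23$, so (3) reads $\log2\ge\frac13\log2$.

Put $e(\mathbf T)=\sup_\mu h_\mu(\mathbf T)$, over all invariant $\mu$. One half of the guess is known and will be used as given: for every Markov operator and every invariant $\mu$,
$$h_\mu(\mathbf T)\le\mathbf h(\mathbf T),\qquad\text{hence}\qquad e(\mathbf T)\le\mathbf h(\mathbf T). \tag{4}$$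
The guess is that $e(\mathbf T)=\mathbf h(\mathbf T)$ always.

## 2. Finite spaces, rank-one operators, the shift and its transfer operator

**Finite $X$.** Here $s(d,\varepsilon)\le\#X$ for all $d$, so $\mathbf h(\mathbf T)=0$, and (4) gives $e(\mathbf T)=0$. The guess holds.

**Rank one.** Let $\mathbf Tf=\int f\,d\nu$, a constant function. Then $\mathbf T^if$ is constant for $i\ge1$, so $d_{\mathcal F^n}=d_{\mathcal F}$ for all $n$. Hence $\mathbf h(\mathbf T)=0=e(\mathbf T)$.

**The transfer operator of the full shift.** Let $\Omega=\{0,1\}^{\mathbb N_0}$ and $\mathbf Tf(z)=\frac12f(0z)+\frac12f(1z)$. If $g$ depends only on the first $m$ coordinates, then $\mathbf T^ig$ is constant for $i\ge m$. Given finite $\mathcal F$ and $\varepsilon>0$, approximate each $f\in\mathcal F$ within $\varepsilon$ by a function of the first $m$ coordinates. Since $\mathbf T$ is a contraction, $\mathbf T^if$ is within $\varepsilon$ of a constant for $i\ge m$, so its values differ by at most $2\varepsilon$. Hence a set of $d_{\mathcal F^m}$-diameter $<3\varepsilon$ has $d_{\mathcal F^n}$-diameter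 $<3\varepsilon$ for every $n\ge m$, and $s(d_{\mathcal F^n},3\varepsilon)\le r(d_{\mathcal F^m},3\varepsilon)$ stays bounded. So $\mathbf h(\mathbf T)=0=e(\mathbf T)$.

**The full shift.** Let $\mathbf T_\Omega f=f\circ\sigma$ on $C(\Omega)$. Given finite $\mathcal F$ and $\varepsilon>0$, choose $m$ such that $|f(z)-f(z')|<\varepsilon/2$ for all $f\in\mathcal F$ whenever $z,z'$ agree on the first $m$ coordinates. If $z,z'$ agree on the first $n+m$ coordinates, then $|f(\sigma^iz)-f(\sigma^iz')|<\varepsilon/2$ for all $i<n$. So $\Omega$ is covered by $2^{n+m}$ sets of $d_{\mathcal F^n}$-diameter $<\varepsilon$, and by (1)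
$$\mathbf h(\mathbf T_\Omega)\le\log2. \tag{5}$$
For $f(z)=z_0$ and the fair-coin measure $\mu$, (2) shows that $H_\mu(\{f\}^n)$ is the entropy of $n$ fair coins, so $h_\mu(\mathbf T_\Omega)\ge\log2$. With (4), $e(\mathbf T_\Omega)=\mathbf h(\mathbf T_\Omega)=\log2$.

So far the guess passes. In these examples, averaging either destroyed all information or was not present at all.

## 3. Empirical measures, and an identity that averaging breaks

The sensible first attempt at a proof copies the classical one. Take a large separated set $E_n$ for $d_{\mathcal F^n}$, let $\nu_n$ be the uniform measure on $E_n$, and let $\mu$ be a weak* limit point of $\mu_n=\frac1n\sum_{i<n}(\mathbf T^*)^i\nu_n$. This $\mu$ is invariant. One then wants to bound $h_\mu$ below by the growth rate of $\log\#E_n$. When $\mathbf Tf=f\circ S$, the entropy of $\nu_n$ on blocks starting at time $i$ is transported to time $0$ by the identity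
$$H_\nu(\mathbf T\mathcal F)=H_{\mathbf T^*\nu}(\mathcal F). \tag{6}$$
For $\mathbf Tf=f\circ S$ it holds because $\mathcal A_{\mathbf T\mathcal F}$ is the preimage of $\mathcal A_{\mathcal F}$ under $(x,t)\mapsto(Sx,t)$, and this map carries $\nu\times\lambda$ to $\mathbf T^*\nu\times\lambda$.

For operators that average, (6) is false, and this is where the attempt stops. Here is an operator for which (6) fails. Let
$$X=\Omega\sqcup\Omega^2,\qquad \mathbf Tf(z)=f(\sigma z)\ (z\in\Omega),\qquad \mathbf Tf(z,z')=\tfrac13f(\sigma z)+\tfrac23f(\sigma z')\ ((z,z')\in\Omega^2), \tag{7}$$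
where $\sigma z,\sigma z'$ are points of the component $\Omega$. Clearly $\mathbf T$ is a Markov operator on $C(X)$. Let $f(z)=z_0$ on $\Omega$ and $f=0$ on $\Omega^2$, and let $\mathcal F=\{f,1-f\}$. Let $\nu$ be uniform on the four points of $\Omega^2$ for which $(z_1,z_1')$ is an arbitrary pair of bits and all other coordinates are $0$. Then $\mathbf T^*\nu=\frac13\,\mathrm{law}(\sigma z)+\frac23\,\mathrm{law}(\sigma z')=\frac12\delta_{000\dots}+\frac12\delta_{100\dots}$, and by (2) $H_{\mathbf T^*\nu}(\mathcal F)=\log2$.

On the other hand, under $\nu$ the function $\mathbf Tf=(z_1+2z_1')/3$ takes the values $0,\frac13,\frac23,1$ with probability $\frac14$ each, and $\mathbf T(1-f)=1-\mathbf Tf$. The set "$t\le\mathbf Tf$ and $t\le1-\mathbf Tf$" has measure $\frac14(0+\frac13+\frac13+0)=\frac16$, and so has the set "$t>\mathbf Tf$ and $t>1-\mathbf Tf$". Each of the two remaining atoms has measure $\frac14(\frac13+1)=\frac13$. So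
$$H_\nu(\mathbf T\mathcal F)=\tfrac13\log6+\tfrac23\log3=\log3+\tfrac13\log2>\log2=H_{\mathbf T^*\nu}(\mathcal F).$$

The reason is visible. The single number $(z_1+2z_1')/3$ encodes two bits, and a topological observer reads it exactly. But $\mathbf T^*$ replaces $(z,z')$ by a random choice of one of the two sequences, and the pairing is forgotten. The operator (7) does this at every time, and it already refutes the guess.

## 4. Two binary sequences read through one number

**Theorem 1.** There are a compact metrizable $X$ and a Markov operator $\mathbf T$ on $C(X)$ with $\mathbf h(\mathbf T)\ge\log4$ and $h_\mu(\mathbf T)\le\log2$ for every invariant $\mu$.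

*Proof.* Take (7). After one step everything happens in $\Omega$, so by induction, for $n\ge1$,
$$\mathbf T^nf(z)=f(\sigma^nz),\qquad\mathbf T^nf(z,z')=\tfrac13f(\sigma^nz)+\tfrac23f(\sigma^nz').$$

**Step 1: many separated points in $\Omega^2$.** The aim is $\mathbf h(\mathbf T)\ge\log4$. Let $f(z)=z_0$ on $\Omega$, $f=0$ on $\Omega^2$, $\mathcal F=\{f\}$. For $1\le i\le n-1$,
$$\mathbf T^if(z,z')=\tfrac13(z_i+2z_i')\in\{0,\tfrac13,\tfrac23,1\},$$
and this value determines $(z_i,z_i')$. So two points of $\Omega^2$ whose pairs $(z_i,z_i')$ differ for some $1\le i\le n-1$ are at $d_{\mathcal F^n}$-distance at least $\frac13$. There are $4^{n-1}$ choices of these pairs, so $s(d_{\mathcal F^n},\varepsilon)\ge4^{n-1}$ for $\varepsilon<\frac13$, and $\mathbf h(\mathbf T,\mathcal F)\ge\log4$.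

**Step 2: invariant measures do not see $\Omega^2$.** The function $g=1_{\Omega^2}$ is continuous and $\mathbf Tg=0$, since $\mathbf T$ evaluates functions only on $\Omega$. Hence $\mu(\Omega^2)=\int g\,d\mu=\int\mathbf Tg\,d\mu=0$ for every invariant $\mu$.

**Step 3: reduction to the full shift.** The aim is $h_\mu(\mathbf T)\le\log2$. Let $\mu_\Omega=\mu|_\Omega$, a probability measure by Step 2. It is $\mathbf T_\Omega$-invariant: for $g\in C(\Omega)$, extended by $0$ to $\tilde g\in C(X)$,
$$\int g\circ\sigma\,d\mu_\Omega=\int\mathbf T\tilde g\,d\mu=\int\tilde g\,d\mu=\int g\,d\mu_\Omega .$$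
Since $\Omega^2\times[0,1]$ is a null set, $H_\mu(\mathcal F^n)$ depends only on the restrictions to $\Omega$ of the functions in $\mathcal F^n$, and $(\mathbf T^if)|_\Omega=\mathbf T_\Omega^i(f|_\Omega)$. So, by (4) applied to $\mathbf T_\Omega$ and by (5),
$$h_\mu(\mathbf T,\mathcal F)=h_{\mu_\Omega}(\mathbf T_\Omega,\mathcal F|_\Omega)\le\mathbf h(\mathbf T_\Omega)\le\log2.\qquad\blacksquare$$

Let us see what the empirical measures of Section 3 produce here. Take the $4^{n-1}$ points of Step 1, with all coordinates outside $1,\dots,n-1$ equal to $0$. For $1\le i\le n-1$, $(\mathbf T^*)^i\nu_n$ is the law of $n-i$ fair coins followed by zeros, so it gives every cylinder of length $l\le n-i$ its fair-coin measure. Hence $\mu_n$ converges to the fair-coin measure on $\Omega$. The limit has entropy $\log2$, and the other $\log2$ is lost.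

## 5. Weighted products of subshifts realize every gap

How large can the gap be? The complete answer is the following.

**Theorem 2.** As $\mathbf T$ ranges over all Markov operators on all $C(X)$, $X$ nonempty compact Hausdorff,
$$\{(e(\mathbf T),\mathbf h(\mathbf T))\}=\{(0,0)\}\cup\{(a,b):0<a\le b\le\infty\}.$$

In this section we realize all these pairs. Inequality (4) gives $e\le\mathbf h$, and in Section 6 we exclude the pairs $(0,b)$ with $b>0$.

The plan is to replace the two sequences in Theorem 1 by finitely or infinitely many, each from a subshift of controlled entropy. A subshift is a closed $\Lambda\subset B^{\mathbb N_0}$ ($B$ finite) with $\sigma\Lambda\subset\Lambda$. Let $N_n(\Lambda)$ be its number of words of length $n$ at coordinates $0,\dots,n-1$. By shift invariance $N_{n+m}\le N_nN_m$, so $h(\Lambda)=\lim\frac1n\log N_n(\Lambda)$ exists; it is the topological entropy of $\Lambda$. For $\Lambda=\Omega$ it is $\log2$.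

**Lemma 2.** For each $t\in(0,\infty)$ there is a subshift of entropy $t$.

*Proof.* The idea is to let symbols be free on a set of times of density exactly $\theta$, with few possible patterns of free times. Take an integer $q\ge2$ with $\log q\ge t$ and put $\theta=t/\log q\in(0,1]$. For $x\in[0,1)$ let
$$s^x_i=\lfloor(i+1)\theta+x\rfloor-\lfloor i\theta+x\rfloor\in\{0,1\}.$$
Replacing $x$ by $x+\theta$ shifts the sequence, and adding an integer to $x$ changes nothing. So $\{s^x\}$ is mapped into itself by $\sigma$, and its closure $S$ is a subshift. The words of $S$ are those of the sequences $s^x$.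

*Few patterns.* The word $s^x_0\dots s^x_{n-1}$ is determined by $(\lfloor i\theta+x\rfloor)_{0\le i\le n}$. As a function of $x\in[0,1)$ this vector is right-continuous and jumps only at the points $-i\theta\bmod1$, $0\le i\le n$. These are at most $n+1$ points, one of which is $0$. They cut $[0,1)$ into at most $n+1$ intervals on which the vector is constant, so $S$ has at most $n+1$ words of length $n$.

*Right density.* The number of ones in such a word is $\lfloor n\theta+x\rfloor$, which lies between $\theta n-1$ and $\theta n+1$.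

Now let $W$ be the set of all $w\in\{0,\dots,q-1\}^{\mathbb N_0}$ for which there is $s\in S$ with $s_i=0\Rightarrow w_i=0$ for all $i$. It is the projection of a compact shift-invariant set of pairs $(w,s)$, so it is a subshift. Each pattern can be filled freely at its ones, so $q^{\theta n-1}\le N_n(W)\le(n+1)q^{\theta n+1}$ and $h(W)=\theta\log q=t$. $\square$

**The operator.** Let $\Lambda\subset B^{\mathbb N_0}$ be a nonempty subshift. Let $J=\emptyset$, $J=\{1,\dots,k\}$ or $J=\mathbb N=\{1,2,\dots\}$, and let $\Omega_j\subset\Lambda$ ($j\in J$) be nonempty subshifts. For $J\neq\emptyset$ let $p_j=2c\cdot3^{-j}$ with $c$ chosen so that $\sum_Jp_j=1$; since $\sum_{j\ge1}2\cdot3^{-j}=1$, we have $c\ge1$. Put $K=\prod_{j\in J}\Omega_j$ ($K=\emptyset$ if $J=\emptyset$), $X=\Lambda\sqcup K$, and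
$$\mathbf Tf(z)=f(\sigma z)\ (z\in\Lambda),\qquad\mathbf Tf((z_j)_j)=\sum_{j\in J}p_jf(\sigma z_j)\ ((z_j)_j\in K). \tag{8}$$
On $K$ the series converges uniformly, so $\mathbf Tf$ is continuous and $\mathbf T$ is a Markov operator. By induction, for $n\ge1$, $\mathbf T^nf(z)=f(\sigma^nz)$ and $\mathbf T^nf((z_j))=\sum_jp_jf(\sigma^nz_j)$.

The weights $3^{-j}$ are there for decoding: a change in the symbol of $z_j$ cannot be compensated by changes in later sequences.

**Lemma 3.** $e(\mathbf T)=h(\Lambda)$ and $\mathbf h(\mathbf T)=\max\{h(\Lambda),\sum_{j\in J}h(\Omega_j)\}$.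

*Proof.* **Step 1: upper bound for $\mathbf h$.** We cover $X$ by few sets of small diameter. Let $\mathcal F$ be finite and $\varepsilon>0$. Choose $m$ such that each $f\in\mathcal F$ varies by $<\varepsilon/2$ between points of $\Lambda$ agreeing on the first $m$ coordinates. Choose a finite $k'\le|J|$ with $2\max_{\mathcal F}\|f\|\sum_{j>k'}p_j<\varepsilon/2$. Cover $X$ by a finite number $C$ of sets of $d_{\mathcal F}$-diameter $<2\varepsilon$. Intersect them with the sets obtained by prescribing the first $n+m$ coordinates of $z\in\Lambda$, respectively of $z_j$ for all $j\le k'$. Consider two points in one of the resulting sets. In $\Lambda$, all $\mathbf T^if$ with $i<n$ differ by $<\varepsilon/2$. In $K$ and for $1\le i<n$, the terms $j\le k'$ contribute at most $\varepsilon/2$ to the difference of $\mathbf T^if$, and the terms $j>k'$ contribute less than $\varepsilon/2$ altogether, uniformly, so the difference is at most $\varepsilon$. For $i=0$ the difference of $f$ is controlled by the first covering. So we have at most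
$$C\Big(N_{n+m}(\Lambda)+\prod_{j\le k'}N_{n+m}(\Omega_j)\Big)$$
sets of $d_{\mathcal F^n}$-diameter $<2\varepsilon$. By (1) the exponential growth rate of $s(d_{\mathcal F^n},2\varepsilon)$ is at most $\max\{h(\Lambda),\sum_{j\le k'}h(\Omega_j)\}\le\max\{h(\Lambda),\sum_Jh(\Omega_j)\}$. Let $\varepsilon\to0$.

**Step 2: lower bound for $\mathbf h$.** We exhibit separated points. For $b\in B$ let $f_b(z)=1_{\{z_0=b\}}$ on $\Lambda$ and $f_b=0$ on $K$, and let $\mathcal F=\{f_b:b\in B\}$. Points of $\Lambda$ with different $n$-words are at $d_{\mathcal F^n}$-distance $1$, so $\mathbf h(\mathbf T,\mathcal F)\ge h(\Lambda)$.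

Now let $k\in J$. For each $j\le k$ choose points of $\Omega_j$ realizing every word that occurs in $\Omega_j$ at coordinates $1,\dots,n-1$, once each; there are at least $N_n(\Omega_j)/|B|$ of them. Combine them in all ways, with the components $j>k$ fixed. Let $(z_l)\ne(z_l')$ be two of the resulting points of $K$. There is $1\le i\le n-1$ with $(z_j)_i\ne(z_j')_i$ for some $j\le k$. For this $i$ take the least such $j$, and put $b=(z_j)_i$. In $\mathbf T^if_b((z_l))-\mathbf T^if_b((z'_l))=\sum_lp_l\big(1_{\{(z_l)_i=b\}}-1_{\{(z_l')_i=b\}}\big)$ the terms $l<j$ vanish, the term $l=j$ is $p_j$, and each later term is at most $p_l$ in absolute value. Hence the difference is at least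
$$p_j-\sum_{l>j}p_l\ge c\,(2\cdot3^{-j}-3^{-j})\ge3^{-k}.$$
So $s(d_{\mathcal F^n},\varepsilon)\ge\prod_{j\le k}N_n(\Omega_j)/|B|$ for $\varepsilon<3^{-k}$, and $\mathbf h(\mathbf T)\ge\sum_{j\le k}h(\Omega_j)$. This holds for every $k\in J$.

**Step 3: the value of $e$.** As in Theorem 1, $\mathbf T1_K=0$, so every invariant $\mu$ has $\mu(K)=0$. Then $\mu|_\Lambda$ is $\sigma$-invariant, and $h_\mu(\mathbf T)\le\mathbf h(\mathbf T_\Lambda)$ with $\mathbf T_\Lambda g=g\circ\sigma$. Step 1 with $J=\emptyset$ gives $\mathbf h(\mathbf T_\Lambda)\le h(\Lambda)$. Conversely, a $\sigma$-invariant $\mu$ on $\Lambda$, extended by $0$ to $X$, is $\mathbf T$-invariant. For $\mathcal F=\{f_b\}$ the functions in $\mathcal F^n$ are $0/1$-valued on $\Lambda$, so by (2) $H_\mu(\mathcal F^n)$ is the entropy of the partition of $\Lambda$ into $n$-words. Hence $h_\mu(\mathbf T)\ge h_\mu(\sigma)$, and the classical variational principle for $\Lambda$ gives $e(\mathbf T)\ge h(\Lambda)$. $\square$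

**Realization of the pairs in Theorem 2.**

* $(0,0)$: a one-point space.
* $0<a=b<\infty$: (8) with $J=\emptyset$ and $h(\Lambda)=a$ (Lemma 2).
* $a=b=\infty$: $\mathbf Tf=f\circ\sigma$ on $(\{0,1\}^{\mathbb N})^{\mathbb N_0}$. Let $\mu$ be the fair-coin product measure, and let $\mathcal F$ consist of the indicators of the clopen sets that prescribe the first $k$ bits of the $0$-th letter. By (2), $H_\mu(\mathcal F^n)=nk\log2$, so $h_\mu(\mathbf T,\mathcal F)=k\log2$ for every $k$. Hence $e(\mathbf T)=\infty$, and $\mathbf h(\mathbf T)=\infty$ by (4).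
* $0<a<b<\infty$: let $k=\lceil b/a\rceil\ge2$ and $t=b-(k-1)a$. From $k-1<b/a\le k$ we get $t\in(0,a]$. Take subshifts $\Omega,V$ over disjoint alphabets with $h(\Omega)=a$, $h(V)=t$, and put $\Lambda=\Omega\sqcup V$, $\Omega_1=\dots=\Omega_{k-1}=\Omega$, $\Omega_k=V$. Then $h(\Lambda)=a$ and $\sum_jh(\Omega_j)=(k-1)a+t=b$, so Lemma 3 gives $(a,b)$.
* $0<a<b=\infty$: $\Lambda=\Omega$ with $h(\Omega)=a$, $J=\mathbb N$, all $\Omega_j=\Omega$.

**Unique ergodicity does not help.** In (8) take $\Lambda=\Omega_j=\Omega$ for all $j\in\mathbb N$, where $\Omega$ is a uniquely ergodic subshift of positive (necessarily finite) entropy. Such subshifts exist: F. Hahn and Y. Katznelson, *On the entropy of uniquely ergodic transformations*, Trans. AMS 126 (1967). Every invariant measure of $\mathbf T$ lives on $\Omega$ and is $\sigma$-invariant there. So $\mathbf T$ has a unique invariant measure $\mu$, and by Lemma 3 $h_\mu(\mathbf T)=e(\mathbf T)=h(\Omega)<\infty=\mathbf h(\mathbf T)$.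

## 6. Positive topological entropy forces a measure of positive entropy

The gap can be infinite. Can it also start from $e(\mathbf T)=0$? The construction (8) does not achieve this: if $h(\Lambda)=0$, then all $h(\Omega_j)=0$, and so is their sum. This is not an accident.

**Theorem 3.** If $f:X\to[0,1]$ is continuous and $\mathbf h(\mathbf T,\{f\})>0$, then there is an invariant $\mu$ with $h_\mu(\mathbf T,\{f\})>0$. Consequently $\mathbf h(\mathbf T)=0\iff e(\mathbf T)=0$.

Put $f_i=\mathbf T^if:X\to[0,1]$. The natural approach is to pass to a genuine dynamical system. The sequences of expectations $\Phi(\nu)=(\int f_i\,d\nu)_i$, $\nu\in P(X)$, form a compact shift-invariant set $Q$ of positive topological entropy. The classical variational principle gives a shift-invariant $m$ on $Q$ with $h_m(\sigma)>0$, and $m$ can be lifted to an invariant $\mu$ on $X$. One would then like to show $h_\mu(\mathbf T,\{f\})\ge h_m(\sigma)$. This cannot work in general. In (7) with $f(z)=z_0$ on $\Omega$, $f=0$ on $\Omega^2$, we have $\Phi(\frac13\delta_w+\frac23\delta_{w'})=(\frac13(w_i+2w_i'))_i$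 for $w,w'\in\Omega$. With $w,w'$ independent fair-coin sequences this is an i.i.d. sequence with four equally likely values. Its law $m$ has entropy $\log4$, while all $h_\mu(\mathbf T)$ are at most $\log2$. Mixtures may really carry more entropy than points.

But how much more? Suppose that up to time $n$ the points of $X$ show only $e^{o(n)}$ different behaviors. A measure $\nu$ is a mixture of points, and its expectation sequence is approximated, at most of the times $i<n$, by the average over $N$ randomly sampled points, where $N$ depends on the precision and **not on $n$**. So mixtures show at most $(e^{o(n)})^N=e^{o(n)}$ approximate behaviors. Thus zero entropy of $\mu$ forces zero entropy of $m$. The proof makes this precise.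

*Proof of the first assertion.* Since $\mathbf h(\mathbf T,\{f\})>0$, there are $\varepsilon_0>0$ and $c>0$ with $\limsup_n\frac1n\log s(d_{\{f\}^n},\varepsilon_0)\ge c$.

**Step 1: a shift-invariant measure on expectation sequences.** Define $\Phi:P(X)\to[0,1]^{\mathbb N_0}$ by $\Phi(\nu)=(\int f_i\,d\nu)_{i\ge0}$. It is continuous, and $\Phi\circ\mathbf T^*=\sigma\circ\Phi$ because $\int f_i\,d\mathbf T^*\nu=\int f_{i+1}\,d\nu$. So $Q=\Phi(P(X))$ is compact and $\sigma Q\subset Q$. Use the metric $D(q,q')=\sum_i2^{-i-1}|q_i-q_i'|\ge\frac12|q_0-q_0'|$ on $Q$. If $x\ne y$ belong to an $\varepsilon_0$-separated set for $d_{\{f\}^n}$, there is $i<n$ with $|f_i(x)-f_i(y)|\ge\varepsilon_0$, so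
$$D(\sigma^i\Phi(\delta_x),\sigma^i\Phi(\delta_y))\ge\tfrac12\varepsilon_0>\tfrac13\varepsilon_0 .$$
So the points $\Phi(\delta_x)$ are $(n,\varepsilon_0/3)$-separated for $\sigma|_Q$, and $h_{top}(\sigma|_Q)\ge c>0$. By the classical variational principle there is a $\sigma$-invariant Borel probability $m$ on $Q$ with $h_m(\sigma)>0$.

**Step 2: lifting $m$ to an invariant measure on $X$.** Let $\mathcal L$ be the set of regular Borel probabilities $M$ on the compact space $P(X)$ with $\Phi_*M=m$.

*$\mathcal L$ is nonempty.* On the subspace $\{g\circ\Phi:g\in C(Q)\}$ of $C(P(X))$, which contains $1$, the functional $g\circ\Phi\mapsto\int g\,dm$ is well defined because $\Phi$ maps onto $Q$, and it has norm one. Extend it by Hahn–Banach to a functional of norm $1$ on $C(P(X))$. It has value $1$ at $1$, so it is positive, and by the Riesz theorem it is given by a regular Borel probability $M$ with $\Phi_*M=m$.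

*A fixed point.* $\mathcal L$ is convex and weak* compact. The map $M\mapsto(\mathbf T^*)_*M$ is affine and continuous, and it maps $\mathcal L$ into itself, because $\Phi_*(\mathbf T^*)_*M=\sigma_*\Phi_*M=\sigma_*m=m$. By Markov–Kakutani there is $M\in\mathcal L$ with $(\mathbf T^*)_*M=M$.

*The barycenter.* Define $\mu\in P(X)$ by $\int g\,d\mu=\int\big(\int g\,d\nu\big)dM(\nu)$, $g\in C(X)$. Then
$$\int\mathbf Tg\,d\mu=\int\Big(\int g\,d\mathbf T^*\nu\Big)dM(\nu)=\int\Big(\int g\,d\nu\Big)dM(\nu)=\int g\,d\mu,$$
so $\mu$ is invariant. We also need the barycenter formula for certain sets. Let $\psi=(f_i)_{i\ge0}:X\to[0,1]^{\mathbb N_0}$. For every Borel $B'\subset[0,1]^{\mathbb N_0}$,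
$$\nu\mapsto\nu(\psi^{-1}B')\ \text{is Borel, and}\ \int\nu(\psi^{-1}B')\,dM(\nu)=\mu(\psi^{-1}B'). \tag{9}$$
If $B'$ is closed, $1_{B'}$ is a decreasing limit of continuous functions $g_k$ on the metrizable space $[0,1]^{\mathbb N_0}$. Then $\nu(\psi^{-1}B')=\lim_k\int g_k\circ\psi\,d\nu$ is a limit of continuous functions of $\nu$, and (9) follows by dominated convergence. The sets $B'$ satisfying (9) are stable under proper differences and increasing unions, and closed sets are stable under intersection, so Dynkin's theorem gives (9) for all Borel sets.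

**Step 3: assume zero entropy, and extract partitions with small entropy.** Suppose, for contradiction, that $h_\mu(\mathbf T,\{f\})=0$, so $\frac1nH_\mu(\{f\}^n)\to0$. Let $\gamma^n_t$ be the partition of $X$ generated by $\{f_i\ge t\}$, $i<n$. By Lemma 1, $\int_0^1\frac1nH_\mu(\gamma_t^n)\,dt\to0$. This is convergence in $L^1(dt)$, so along some subsequence $(n_k)$ we have $\frac1{n_k}H_\mu(\gamma_t^{n_k})\to0$ for a.e. $t$. Hence for each $\eta>0$ we can choose $0<t_1<\dots<t_l<1$ among these good values, cutting $[0,1]$ into intervals of length $<\eta$. With $\gamma^n=\bigvee_j\gamma^n_{t_j}$, subadditivity gives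
$$\tfrac1{n_k}H_\mu(\gamma^{n_k})\to0. \tag{10}$$
On each atom of $\gamma^n$ every $f_i$, $i<n$, stays in one of the intervals cut out by the $t_j$, so it oscillates by at most $\eta$. The subsequence $(n_k)$ does not depend on $\eta$. Atoms of $\gamma^n$ have the form $\psi^{-1}B'$ with $B'$ Borel, so (9) applies to their unions.

**Step 4: a finite partition that sees $h_m(\sigma)$, and the choice of parameters.** The law of $q_0$ under $m$ has at most countably many atoms. So we can choose increasing partitions $\alpha_k$ of $[0,1]$ into finitely many intervals, whose interior endpoints have zero mass for this law and have dense union. Regard $\alpha_k$ also as a partition of $Q$, according to $q_0$, and put $\beta_k=\bigvee_{i<k}\sigma^{-i}\alpha_k$. The $\beta_k$ are increasing, and together they generate the Borel sets of $Q$. Since $h_m(\sigma,\beta_k)=h_m(\sigma,\alpha_k)$, the Kolmogorov–Sinai theorem gives $h_m(\sigma)=\lim_kh_m(\sigma,\alpha_k)$. So there is such a partition $\alpha$, with $r$ intervals and interior endpoint set $\Theta$, for which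
$$h:=h_m(\sigma,\alpha)=\lim_n\tfrac1nH_m(\alpha^n)>0,$$
where $\alpha^n$ is the partition by $\alpha$-names of $(q_0,\dots,q_{n-1})$, that is, by the $n$-tuple of intervals that contain these numbers. (As $h>0$, $r\ge2$ and $\Theta\ne\emptyset$.)

Let $\rho\in(0,\frac1{16}]$ be arbitrary. Since $m\{q_0\in\Theta\}=0$, there is $\delta\in(0,\rho]$ with $m\{\operatorname{dist}(q_0,\Theta)\le\delta\}\le\rho$. Put $\eta=(\delta/4)^2$ and $N=\lceil\delta^{-3}\rceil$, and take $\gamma^n$ as in Step 3 for this $\eta$. Below, $n=n_k$ and $H=H_\mu(\gamma^n)$.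

**Step 5: mixtures are averages of $N$ points.** We construct a small set $V_n\subset[0,1]^n$ that approximates $\Phi(\nu)$ up to time $n$ for most $\nu$.

The information function $I(x)=-\log\mu(\gamma^n(x))$, where $\gamma^n(x)$ is the atom containing $x$, has integral $H$. By Markov's inequality $\mu\{I>H/\eta\}\le\eta$ (if $H=0$, then $I=0$ almost everywhere). So the atoms of measure $\ge e^{-H/\eta}$ have union $X_n$ with $\mu(X\setminus X_n)\le\eta$, and there are at most $e^{H/\eta}$ of them. Choose a point $x_a$ in each such atom $a$, and let $V_n$ be the set of all vectors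
$$\Big(\frac1N\sum_{s=1}^Nf_i(x_{a_s})\Big)_{i<n},\qquad a_1,\dots,a_N\text{ such atoms};\qquad|V_n|\le e^{NH/\eta}.$$

Let $\mathcal G_n=\{\nu\in P(X):\nu(X\setminus X_n)\le\sqrt\eta\}$. By (9), $\int\nu(X\setminus X_n)\,dM(\nu)=\mu(X\setminus X_n)\le\eta$, so Markov's inequality gives $M(\mathcal G_n)\ge1-\sqrt\eta\ge1-\rho$, as $\sqrt\eta=\delta/4\le\rho$.

*Claim.* For $\nu\in\mathcal G_n$ there is $v\in V_n$ with $|\Phi(\nu)_i-v_i|\le\delta$ for all but at most $\delta n$ indices $i<n$.

Let $\nu'=\nu(\cdot|X_n)$ and $w_a=\nu'(a)$. Since $\nu$ is a mixture of $\nu'$, with weight at least $1-\sqrt\eta$, and of a measure on $X\setminus X_n$, and since $0\le f_i\le1$, we have $|\int f_i\,d\nu-\int f_i\,d\nu'|\le\sqrt\eta$. As $f_i$ oscillates by at most $\eta$ on atoms, $|\int f_i\,d\nu'-\sum_aw_af_i(x_a)|\le\eta$. Now choose $a_1,\dots,a_N$ independently with law $w$. For each $i$ the average $\frac1N\sum_sf_i(x_{a_s})$ has mean $\sum_aw_af_i(x_a)$ and variance at most $\frac1{4N}$. By Chebyshev it deviates from its mean by more than $\delta/2$ with probability at most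 $\frac1{4N}\cdot\frac4{\delta^2}=\frac1{N\delta^2}\le\delta$. So the expected number of deviating indices $i<n$ is at most $\delta n$, and some choice of $a_1,\dots,a_N$ has at most $\delta n$ of them. For all other indices,
$$|\Phi(\nu)_i-v_i|\le\sqrt\eta+\eta+\tfrac\delta2=\tfrac\delta4+\tfrac{\delta^2}{16}+\tfrac\delta2\le\delta .$$
This proves the claim.

**Step 6: counting names.** Approximate values must be converted into $\alpha$-names, and this fails only near $\Theta$. Let
$$\mathcal B_n=\big\{\nu:\#\{i<n:\operatorname{dist}(\Phi(\nu)_i,\Theta)\le\delta\}\le\sqrt\rho\,n\big\}.$$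
Under $M$ the sequence $\Phi(\nu)$ has law $m$, and by invariance each $\Phi(\nu)_i$ has the law of $q_0$. So the expected number of indices counted here is at most $\rho n$, and Markov's inequality gives $M(\mathcal B_n)\ge1-\sqrt\rho$.

Let $E=\mathcal G_n\cap\mathcal B_n$; then $M(E^c)\le\rho+\sqrt\rho\le2\sqrt\rho$. Let $\nu\in E$ and take $v$ from the claim. If $|\Phi(\nu)_i-v_i|\le\delta<\operatorname{dist}(\Phi(\nu)_i,\Theta)$, no endpoint separates the two numbers, and they lie in the same interval of $\alpha$. So the $\alpha$-names of $(\Phi(\nu)_i)_{i<n}$ and $v$ agree outside at most $(\delta+\sqrt\rho)n\le2\sqrt\rho\,n$ indices.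

How many names differ from a given one in at most $sn$ places, where $s=2\sqrt\rho\le\frac12$? At most $r^{sn}\sum_{j\le sn}\binom nj$. Since $\frac s{1-s}\le1$,
$$1\ge\sum_{j\le sn}\binom njs^j(1-s)^{n-j}\ge s^{sn}(1-s)^{n-sn}\sum_{j\le sn}\binom nj=e^{-n\mathbf H(s)}\sum_{j\le sn}\binom nj .$$
So on $E$ the number of names is at most $|V_n|\exp\big(n[\mathbf H(2\sqrt\rho)+2\sqrt\rho\log r]\big)$. Off $E$ there are at most $r^n$ names. Now $H_m(\alpha^n)$ is the entropy of the name of $(\Phi(\nu)_i)_{i<n}$ under $M$. Conditioning on whether $\nu\in E$, which costs at most $\log2$, we obtain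
$$H_m(\alpha^n)\le\log2+\frac N\eta H_\mu(\gamma^n)+n\big[\mathbf H(2\sqrt\rho)+2\sqrt\rho\log r\big]+2\sqrt\rho\,n\log r .$$
Divide by $n=n_k$ and let $k\to\infty$. Since $N$ and $\eta$ are fixed, (10) removes the second term, and
$$h\le\mathbf H(2\sqrt\rho)+4\sqrt\rho\log r .$$
Here $\alpha$, $r$, $h$ do not depend on $\rho$. Letting $\rho\to0$ gives $h\le0$, a contradiction. So $h_\mu(\mathbf T,\{f\})>0$. $\square$

*Proof of the consequence.* If $e(\mathbf T)>0$, then $\mathbf h(\mathbf T)>0$ by (4). Conversely, let $\mathbf h(\mathbf T,\mathcal F)>0$ with $\mathcal F=\{f^1,\dots,f^l\}$.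

**Step 7: reduction to one function.** Since $d_{\mathcal F^n}=\max_jd_{\{f^j\}^n}$, intersecting coverings gives $r(d_{\mathcal F^n},\varepsilon)\le\prod_jr(d_{\{f^j\}^n},\varepsilon)$. With (1),
$$s(d_{\mathcal F^n},3\varepsilon)\le\prod_jr(d_{\{f^j\}^n},3\varepsilon)\le\prod_js(d_{\{f^j\}^n},\varepsilon).$$
So $0<\mathbf h(\mathbf T,\mathcal F)\le\sum_j\mathbf h(\mathbf T,\{f^j\})$, and some $\mathbf h(\mathbf T,\{f^j\})>0$.

**Step 8: values in $[0,1]$.** This $f^j$ is not constant, so some affine image $\kappa f^j+\kappa'$ with $\kappa>0$ has values in $[0,1]$. Since $\mathbf T(\kappa g+\kappa')=\kappa\mathbf Tg+\kappa'$, the pseudometrics are only multiplied by $\kappa$, and the entropy does not change. The first assertion now gives an invariant $\mu$ with $h_\mu(\mathbf T)>0$, so $e(\mathbf T)>0$. $\blacksquare$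

*Proof of Theorem 2.* Section 5 realizes all the pairs. Conversely, for any $\mathbf T$ we have $0\le e(\mathbf T)\le\mathbf h(\mathbf T)$ by (4), and $e(\mathbf T)=0$ implies $\mathbf h(\mathbf T)=0$ by Theorem 3. $\blacksquare$

## 7. Strictly positive operators on a Cantor set

In the counterexamples so far, a part $K$ of the space is left at once and is invisible to all invariant measures. One might hope that equality returns if every invariant measure has full support. It does not.

**Theorem 4.** For every integer $q\ge3$ there is a Markov operator on $C(X)$, $X$ a Cantor set, such that $\mathbf Tf>0$ everywhere whenever $0\ne f\ge0$ (so every invariant measure has full support), with $e(\mathbf T)=\log2$ and $\mathbf h(\mathbf T)=\log q$.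

The idea is to let a coordinate hold one of $q$ numbers $a\in[0,1]$, and to let $\mathbf T$ shift and replace $a$ by a coin flip in $\{0,1\}$ with mean $a$. Expectations still see $a$, one of $q$ values, but an invariant measure has already been through a flip and sees mostly bits. For strict positivity we must add noise. Without noise, $f=1_{\{w_0\notin\{0,1\}\}}$ would satisfy $\mathbf Tf=0$. With noise of constant strength $\eta$, the signal in the expectation of $w_0$ after $n$ steps would shrink by the factor $(1-\eta)^n\to0$ (compare (12) below), and the separation would be lost. So the noise in coordinate $i$ will be summable in $i$.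

**The operator.** Let $A=\{0,\frac1{q-1},\dots,1\}$, $X=A^{\mathbb N_0}$, $u$ the uniform law on $A$, $\beta_a=a\delta_1+(1-a)\delta_0$ for $a\in[0,1]$, and $\eta_i=2^{-i-2}$. Put
$$\kappa_i(a)=(1-\eta_i)\beta_a+\eta_iu,\qquad\mathbf Tf(w)=\int f\,d\bigotimes_{i\ge0}\kappa_i(w_{i+1}). \tag{11}$$
If $f$ depends only on coordinates $w_j,\dots,w_{j+m-1}$, then $\mathbf Tf$ depends only on $w_{j+1},\dots,w_{j+m}$; in particular it is continuous. Functions of finitely many coordinates are dense in $C(X)$ and (11) is a contraction in sup norm, so $\mathbf T$ maps $C(X)$ into itself and is a Markov operator. By induction, if $f$ depends on $w_0,\dots,w_{m-1}$, then $\mathbf T^if$ depends only on $w_i,\dots,w_{i+m-1}$.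

*Proof of Theorem 4.* **Step 1: strict positivity.** If $0\ne f\ge0$, then $f\ge\theta>0$ on some cylinder $[a_0\dots a_{m-1}]$. Each $\kappa_i(a)$ gives every point of $A$ mass at least $\eta_i/q$, so $\mathbf Tf\ge\theta\prod_{i<m}\eta_i/q>0$ everywhere. For an invariant $\mu$ this gives $\int f\,d\mu=\int\mathbf Tf\,d\mu>0$, so $\mu$ has full support.

**Step 2: how single coordinates evolve.** Let $f_l(w)=w_l$. The mean of $\beta_a$ is $a$ and that of $u$ is $\frac12$, so $\mathbf Tf_l-\frac12=(1-\eta_l)(f_{l+1}-\frac12)$. Iterating,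
$$\mathbf T^nf_l(w)=\tfrac12+c_{l,n}(w_{l+n}-\tfrac12),\qquad c_{l,n}=\prod_{i=l}^{l+n-1}(1-\eta_i)\ge c_l:=\prod_{i\ge l}(1-\eta_i). \tag{12}$$
Since $c_l\ge1-\sum_{i\ge l}\eta_i=1-2^{-l-1}$, we have $c_l>0$ and $c_l\to1$ as $l\to\infty$.

**Step 3: $\mathbf h(\mathbf T)=\log q$.** By (12) with $l=0$, two points with different words $w_0\dots w_{n-1}$ are at $d_{\{f_0\}^n}$-distance at least $c_0/(q-1)$. There are $q^n$ words, so $\mathbf h(\mathbf T)\ge\log q$. Conversely, given finite $\mathcal F$ and $\varepsilon>0$, approximate each $f\in\mathcal F$ within $\varepsilon$ by a function of $w_0,\dots,w_{m-1}$. By contractivity all $\mathbf T^if$, $i<n$, are within $\varepsilon$ of functions that are constant on the cells of the partition $\zeta_n$ according to $w_0,\dots,w_{n+m-1}$. These cells have $d_{\mathcal F^n}$-diameter at most $2\varepsilon<3\varepsilon$, so $s(d_{\mathcal F^n},3\varepsilon)\le q^{n+m}$ and $\mathbf h(\mathbf T)\le\log q$.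

**Step 4: bounding $H_\mu(\mathcal F^n)$ by the entropy of words.** Let $\mu$ be invariant, and let $\mathcal F,\varepsilon,m,\zeta_n$ be as in Step 3, with the functions in $\mathcal F$ valued in $[0,1]$. Let $\tau$ be a partition of $[0,1]$ into at most $\frac1\varepsilon+1$ intervals of length $\le\varepsilon$. For $C\in\zeta_n$, $i<n$ and $f\in\mathcal F$ there is $v=v(C,i,f)$ with $|\mathbf T^if-v|\le\varepsilon$ on $C$. If $I\in\tau$ does not meet $[v-\varepsilon,v+\varepsilon]$, then $\{t\le\mathbf T^if(x)\}$ contains $C\times I$ (when $I$ lies below) or is disjoint from it (when $I$ lies above). The remaining intervals lie in $[v-2\varepsilon,v+2\varepsilon]$, so their total length is at most $4\varepsilon$. Hence, given the partition $\zeta_n\times\tau$, each set $\{t\le\mathbf T^if(x)\}$ has conditional entropy at most $4\varepsilon\log2$. Summing over the at most $n|\mathcal F|$ functions,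
$$H_\mu(\mathcal F^n)\le H_\mu(\zeta_n)+\log\big(\tfrac1\varepsilon+1\big)+4\varepsilon\,n|\mathcal F|\log2. \tag{13}$$

**Step 5: under an invariant measure the words are almost binary.** The aim is $h_\mu(\mathbf T)\le\log2$. By invariance $\mu\{w_i=a\}=\int\mathbf T1_{\{w_i=a\}}\,d\mu=\int\kappa_i(w_{i+1})(\{a\})\,d\mu(w)$. So the law of $w_i$ is $(1-\eta_i)\cdot(\text{a law on }\{0,1\})+\eta_iu$. Let $D_i=1_{\{w_i\notin\{0,1\}\}}$. Then $\mu\{D_i=1\}\le\eta_i\le\frac14$, so $H(D_i)\le\mathbf H(\eta_i)$, as $\mathbf H$ increases on $[0,\frac12]$. Given $D_i=0$ there are two possible values of $w_i$, and given $D_i=1$ at most $q$. Therefore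
$$H_\mu(\zeta_n)\le\sum_{i<n+m}\big(H(D_i)+H(w_i|D_i)\big)\le\sum_{i<n+m}\big(\mathbf H(\eta_i)+\log2+\eta_i\log q\big)\le(n+m)\log2+\mathrm{const}.$$
The constant is finite since $\mathbf H(s)\le s\log\frac1s+s$, and both $\sum\eta_i$ and $\sum\eta_i\log\frac1{\eta_i}=\sum(i+2)2^{-i-2}\log2$ converge. With (13), $h_\mu(\mathbf T,\mathcal F)\le\log2+4\varepsilon|\mathcal F|\log2$. Let $\varepsilon\to0$ and then take the supremum over $\mathcal F$.

**Step 6: an invariant measure with entropy at least $\log2$.** Let $\rho_i=(1-\eta_i)\beta_{1/2}+\eta_iu$, a law on $A$ with mean $\frac12$. Since $\beta_a$ is affine in $a$, averaging $\kappa_i(a)$ over $a\sim\rho_{i+1}$ gives $(1-\eta_i)\beta_{1/2}+\eta_iu=\rho_i$. Let $\mu=\bigotimes_i\rho_i$. For a finite product $f(w)=\prod_ig_i(w_i)$,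
$$\int\mathbf Tf\,d\mu=\prod_i\int\Big(\int g_i\,d\kappa_i(a)\Big)d\rho_{i+1}(a)=\prod_i\int g_i\,d\rho_i=\int f\,d\mu .$$
Such products span a dense subspace, so $\mu$ is invariant.

Fix $l$, and fix $t$ with $|t-\frac12|<c_l/2$. If $w_{l+n}=1$, then by (12) $\mathbf T^nf_l(w)=\frac12+\frac12c_{l,n}\ge\frac12+\frac12c_l>t$. If $w_{l+n}=0$, then $\mathbf T^nf_l(w)\le\frac12-\frac12c_l<t$. So the indicators $1_{\{t\le\mathbf T^nf_l\}}$, $n\ge0$, are functions of the different coordinates $w_{l+n}$. They are independent under $\mu$, and each takes both values with probability at least $(1-\eta_{l+n})/2$. Since $\mathbf H$ is symmetric and increasing on $[0,\frac12]$, the indicator for $n$ has entropy at least $\mathbf H(\frac{1-\eta_{l+n}}2)$. The values of $t$ in question form an interval of length $c_l$ in $[0,1]$, so Lemma 1 gives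
$$H_\mu(\{f_l\}^n)\ge c_l\sum_{i<n}\mathbf H\Big(\frac{1-\eta_{l+i}}2\Big).$$
The terms of the sum tend to $\mathbf H(\frac12)=\log2$, so $h_\mu(\mathbf T,\{f_l\})\ge c_l\log2$. Letting $l\to\infty$ gives $h_\mu(\mathbf T)\ge\log2$. With Step 5, $e(\mathbf T)=\log2$. $\blacksquare$
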